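# Unit chords and gates: a non-contractible complete metric space in which any two points are joined by exactly one segment

## 1. Attaching a chord of length one to every pair that lacks a segment

Let $(X,\rho)$ be a metric space in which no distance exceeds $1$. A segment joining two distinct points $x,y$ is an arc from $x$ to $y$ isometric to the interval $[0,\rho(x,y)]$, that is, an arc along which distances are additive. Look at all pairs $\{a,b\}$ with $\rho(a,b)=1$ that are joined by no segment. For each such pair take one copy of $[0,1]$, called a *chord*, and glue its endpoints to $a$ and $b$. Measure the distance of two points of the enlarged space $X^+$ by the length of the shortest way between them, and replace every value above $1$ by $1$. The pairs we started from now have a segment, namely their chord. The rest of the talk is about iterating the step $X\mapsto X^+$.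

Let us do it by hand on the smallest spaces. If $X$ consists of two points at distance $1$, then $X^+$ is the interval $[0,1]$, every pair has a segment, and the process stops.

If $X$ consists of three points at mutual distances $1$, then $X^+$ is a triangle with sides of length $1$. That is a circle of length $3$ with metric $\min(1,\sigma)$, where $\sigma$ is arc length distance. Which pairs $p,q$ of this circle lack a segment? If $\sigma(p,q)\le 1$, the shorter arc is a segment. If $\sigma(p,q)>1$, then $p,q$ have distance $1$, and a point $m\ne p,q$ on a segment between them would have distances to $p$ and to $q$ that add to $1$. Both distances would be $<1$, hence true arc lengths, and $\sigma(p,q)\le 1$ would follow, a contradiction. So exactly the pairs with $\sigma(p,q)>1$ lack a segment, and the next step attaches uncountably many chords. The process does not stop soon.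

What do we hope for? A pair receives a chord only if no path of length $\le 1$ joins it, so a new chord closes up only loops of length more than $2$. In a loop longer than $2$ no two points are connected by both arcs with length $\le 1$. So no pair should ever acquire two segments. The number $2$ is the true threshold: on a circle of length exactly $2$, antipodal points are joined by two segments of length $1$.

The purpose of the construction is this. We start from a circle and repeat the step, completing the space whenever we pass to a limit, until nothing is left to do. The result should be a complete metric space in which every pair of points is joined by exactly one segment. If the original circle can be kept as a retract all along, that space is not contractible.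

## 2. SC metrics and contraction along segments

All spaces are nonempty. The axiom of choice is used freely.

**Definition.** A metric $D$ on $M$ has *unique segments* if for every two distinct points of $M$ there is exactly one segment joining them. It is *SC* if moreover $(M,D)$ is complete.

Euclidean space is SC. The open interval $(0,1)$ has unique segments but is not complete. The plane with the maximum metric is not SC: the straight line from $(0,0)$ to $(2,0)$ and the broken line through $(1,1)$ are both segments. A circle with arc length is not SC, because antipodal points have two segments.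

Recall that a space is contractible if its identity map is homotopic to a constant map, and that a retract of $X$ is a subspace $Y$ with a continuous map $X\to Y$ that is the identity on $Y$.

Borsuk proved that every compact space admitting an SC metric is contractible. Krakus and Trybulec gave an example of a non-compact, non-contractible metric space with unique segments, and left open whether there is a non-contractible space with an SC metric. The problem is taken from "Complete Convex Metrics For" (https://shareok.org/bitstream/handle/11244/31273/Thesis-1973D-D691c.pdf?sequence=1&isAllowed=y). In plain words: if a complete space has exactly one shortest path between any two points, can it always be shrunk to a point? The answer is no.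

**Theorem 1.** Let $(Y,\sigma)$ be a nonempty, complete, path-connected metric space for which there is $r>0$ such that any two distinct points at distance $<r$ are joined by exactly one segment. Then $Y$ is homeomorphic to a retract of a space $X$ admitting an SC metric (of diameter $\le 1$).

**Corollary 2.** There is a non-contractible space with an SC metric.

**Proof of Corollary 2 from Theorem 1.** Let $Y$ be a circle of length $4$ with its arc length metric. It is compact, hence complete, and $r=2$ works. Let $X$ be the space of Theorem 1, identify $Y$ with the retract, and let $f:X\to Y$ be the retraction. If $h_s$ were a homotopy from $\mathrm{id}_X$ to a constant map, then $f\circ h_s|_Y$ would be a homotopy from $\mathrm{id}_Y$ to a constant map. But the circle is not contractible. $\square$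

One elementary fact on segments will be used constantly.

**Lemma 3.** (a) If $\gamma:[0,L]\to M$ is $1$-Lipschitz and $D(\gamma(0),\gamma(L))=L>0$, then $\gamma$ is an isometric embedding, so its image is a segment. (b) If $x=x_0,x_1,\dots,x_k=y$ are points with $\sum_i D(x_{i-1},x_i)=D(x,y)>0$, and consecutive points coincide or are joined by a segment, then the concatenation of these segments is a segment from $x$ to $y$.

**Proof.** (a) For $s<s'$ we have $L\le s+D(\gamma(s),\gamma(s'))+(L-s')$, so $D(\gamma(s),\gamma(s'))\ge s'-s$; the reverse inequality is the Lipschitz condition. (b) The concatenation, parametrized by arc length, is $1$-Lipschitz on $[0,D(x,y)]$, so (a) applies. $\square$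

The first thing to try is to prove that every SC space is contractible, by sliding each point along its segment to a base point. This succeeds for locally compact spaces, and it is worth seeing why.

**Proposition 4.** Every locally compact space $X$ with an SC metric $D$ is contractible.

**Proof.** By the Hopf–Rinow–Cohn-Vossen theorem (Bridson–Haefliger, *Metric Spaces of Non-Positive Curvature*, Prop. I.3.7), closed balls of $(X,D)$ are compact. Fix $o\in X$. For $x\ne o$ let $H(x,s)$ be the point at distance $s\,D(o,x)$ from $o$ on the segment from $o$ to $x$, and put $H(o,s)=o$. Then $H(x,0)=o$ and $H(x,1)=x$, and we only need continuity.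

Let $(x_n,s_n)\to(x,s)$. Since $D(o,H(x_n,s_n))=s_nD(o,x_n)$ is bounded, the points $H(x_n,s_n)$ lie in a compact ball. Let $q$ be the limit of a convergent subsequence. Then $D(o,q)=s\,D(o,x)$ and $D(q,x)=(1-s)D(o,x)$. If $x=o$, this says $q=o=H(o,s)$. If $x\ne o$, Lemma 3(b) applied to $o,q,x$ gives a segment from $o$ to $x$ containing $q$ at distance $sD(o,x)$ from $o$. That segment is unique, so $q=H(x,s)$. Thus every subsequence of $H(x_n,s_n)$ has a further subsequence converging to $H(x,s)$, and therefore $H(x_n,s_n)\to H(x,s)$. $\square$

The argument uses local compactness at one point only: some subsequence of $H(x_n,s_n)$ must converge. Without it the points halfway along the segments to $x_n$ may scatter although $x_n\to x$. Unit chords produce exactly this. If $o$ carries chords to a sequence of different points $x_n\to x$, then a way between the midpoints of two of these chords has to leave both chords, so it has length at least $\frac12+\frac12=1$. Section 10 returns to this with the final space.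

## 3. A class of spaces that keeps short segments unique

We need to say what the partially built spaces have in common.

**Definition.** $\mathcal U$ is the class of metric spaces $(X,\rho)$ with $\rho\le1$ such that

* (U1) any two points with $0<\rho(x,y)<1$ are joined by a segment;
* (U2) for all $x,y$ and $0<t<\rho(x,y)$ there is at most one $m$ with $\rho(x,m)=t$ and $\rho(m,y)=\rho(x,y)-t$.

A set with all nonzero distances equal to $1$ belongs to $\mathcal U$, because both conditions are empty. A circle of length $2$ with arc length does not, since (U2) fails for antipodal points.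

By (U2) any two points are joined by at most one segment, since the point at distance $t$ on a segment is an $m$ as in (U2). Conversely, suppose $m\ne x,y$ satisfies $\rho(x,m)+\rho(m,y)=\rho(x,y)$. Both summands are positive with sum $\le 1$, so both are $<1$, and by (U1) and Lemma 3(b) there is a segment from $x$ to $y$ through $m$.

**Definition.** $\{a,b\}$ is a *bad pair* of $X\in\mathcal U$ if $\rho(a,b)=1$ and no segment joins $a,b$. By the previous paragraph this is equivalent to: $\rho(a,b)=1$ and no $m\ne a,b$ satisfies $\rho(a,m)+\rho(m,b)=1$.

In three points at mutual distances $1$ all three pairs are bad; in the interval $[0,1]$ no pair is bad.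

Two observations follow at once. First, *a complete $X\in\mathcal U$ without bad pairs has an SC metric*: segments exist by (U1) or by the absence of bad pairs, and are unique by (U2). Second, *the union of a chain of members of $\mathcal U$ under isometric inclusions is in $\mathcal U$*: each of (U1), (U2) concerns finitely many points, which lie in a common member, and a segment in a member is a segment in the union.

**Lemma 5.** Let $(Y,\sigma)$ be as in Theorem 1, rescaled so that $r=2$, and let $\rho_0=\min(1,\sigma)$. Then $(Y,\rho_0)$ is complete, has the same topology as $(Y,\sigma)$, and lies in $\mathcal U$.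

**Proof.** The two metrics agree at distances $<1$, which gives the first two claims. For (U1), if $0<\rho_0(x,y)<1$ then $\sigma(x,y)=\rho_0(x,y)$, and a $\sigma$-segment from $x$ to $y$ has length $<1$, so it is a $\rho_0$-segment.

For (U2), let $R=\rho_0(x,y)$, $0<t<R$, $\rho_0(x,m)=t$, $\rho_0(m,y)=R-t$. Since $R\le1$, both $t$ and $R-t$ are $<1$, so $\sigma(x,m)=t$ and $\sigma(m,y)=R-t$. Hence $\sigma(x,y)\le R$, and since $\sigma\ge\rho_0$ we get $\sigma(x,y)=R<2$. By Lemma 3(b), $m$ is the point at distance $t$ from $x$ on a $\sigma$-segment from $x$ to $y$. That segment is unique, so $m$ is unique. $\square$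

For the circle of length $4$, the argument of Section 1 shows that the bad pairs of $(Y,\rho_0)$ are exactly the pairs with $\sigma(a,b)>1$.

## 4. Distances in $X^+$, and why there is only one short route

Let $X\in\mathcal U$ be complete. For each bad pair $\{a,b\}$ attach one chord, a copy of $[0,1]$ with endpoints identified with $a$ and $b$; call the result $X^+$. An *open chord* is a chord without its ends. For a point $p$ of a chord with ends $a,b$ let $t_a(p),t_b(p)$ be its distances along the chord to $a$ and $b$, so $t_a(p)+t_b(p)=1$. Put $A(p)=\{a,b\}$ if $p$ lies in an open chord with ends $a,b$. Put $A(p)=\{p\}$ and $t_p(p)=0$ if $p\in X$.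

Let $d^+(p,q)$ be the infimum of the lengths of finite chains from $p$ to $q$ in which consecutive points lie in a common piece ($X$ or a closed chord), each step being measured in that piece. A step can lie in two pieces only if it is trivial or goes between the two ends $a,b$ of a chord, and then both measurements agree because $\rho(a,b)=1$. Finally put
$$\rho^+=\min(1,d^+).$$

For $c\in A(p)$, $c'\in A(q)$ the pair $(c,c')$ is called a *route* from $p$ to $q$, with length
$$\ell(c,c')=t_c(p)+\rho(c,c')+t_{c'}(q). \tag{1}$$
For example, if $p$ lies in an open chord with ends $a,b$ and $q\in X$, there are two routes, of lengths $t_a(p)+\rho(a,q)$ and $t_b(p)+\rho(b,q)$.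

**Lemma 6.** (a) If $p,q$ lie in the same closed chord, $d^+(p,q)$ is their distance along the chord; on $X$, $d^+=\rho$. (b) If $p,q$ are not in the same open chord, then $d^+(p,q)=\min\{\ell(c,c'):c\in A(p),\,c'\in A(q)\}$. (c) If $p$ is in an open chord $C$ and $m\notin C$, then $d^+(p,m)=\min_{c\in A(p)}\big(t_c(p)+d^+(c,m)\big)$. (d) $d^+$ and $\rho^+$ are metrics, $\rho^+$ extends $\rho$, and every chord is a $\rho^+$-segment of length $1$.

**Proof.** Take a chain $p=x_0,\dots,x_n=q$. If an intermediate $x_i$ lies in an open chord, the only piece containing it is that closed chord, so $x_{i-1},x_i,x_{i+1}$ all lie there, and dropping $x_i$ does not increase the length. So we may assume that all intermediate points lie in $X$. Steps between points of $X$ have length $\rho$ and can be merged. If $p$ is in an open chord and $n\ge2$, then $x_1\in X$ shares a piece with $p$, so $x_1\in A(p)$; the same holds at $q$. If $p\in X$, its step to $x_1$ merges with the steps in $X$. So a chain of at least two steps reduces, without becoming longer, to $p\to c\to c'\to q$ with $c\in A(p)$, $c'\in A(q)$, which is a route.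

Suppose a single step remains. If $p,q\in X$, it is the route $(p,q)$. If $p$ is in an open chord and $q$ is an end $a$ of it, the step is the route $(a,a)$, of length $t_a(p)$; similarly with $p,q$ exchanged. Otherwise $p,q$ lie in the same open chord. Every route is itself a chain, so (b) follows.

(a) On $X$ this is (b). If $p,q$ lie in the same open chord, the competitors of the direct step are the chains $p\to c\to c'\to q$. For $c=c'$ their length is $t_c(p)+t_c(q)\ge|t_c(p)-t_c(q)|$, and for $c\ne c'$ it is at least $\rho(c,c')=1$. So the direct step is shortest. If $q=a$ is an end and $p$ is in the open chord, the routes have lengths $t_a(p)$ and $t_b(p)+1>t_a(p)$.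

(c) follows from (b), since $d^+(c,m)=\min_{c'\in A(m)}\big(\rho(c,c')+t_{c'}(m)\big)$ for $c\in X$.

(d) Symmetry and the triangle inequality are clear from the definition by chains, and $d^+(p,q)>0$ for $p\ne q$ by (a) and (b), since $t_c(p)>0$ for $p$ in an open chord and $c\in A(p)$. The truncation of a metric at $1$ is a metric. The rest is (a) together with $\rho\le 1$. $\square$

The next lemma is the precise form of "new loops are longer than $2$". It carries most of the weight.

**Lemma 7.** If $p\ne q$ are not in the same open chord, at most one route from $p$ to $q$ has length $\le1$.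

**Proof.** If $p,q\in X$ there is only one route. Suppose two different routes have length $\le1$; the plan is to add their lengths.

*One point in $X$.* Say $p$ is in an open chord with ends $a,b$, and $q\in X$. The sum of the lengths is $1+\rho(a,q)+\rho(q,b)\le2$, so $\rho(a,q)+\rho(q,b)\le1=\rho(a,b)$ and equality holds. Since $\{a,b\}$ is bad, $q\in\{a,b\}$. If $q=a$, the route via $b$ has length $t_b(p)+1>1$, a contradiction; $q=b$ is symmetric.

*Different open chords.* Let the routes be $(c,c')\ne(e,e')$. If $c\ne e$ and $c'\ne e'$, then $t_c(p)+t_e(p)=1$ and $t_{c'}(q)+t_{e'}(q)=1$, so the sum is $2+\rho(c,c')+\rho(e,e')\le2$. Hence $c=c'$ and $e=e'$, and both chords have the ends $c,e$. But each bad pair got only one chord, a contradiction. If $c=e$ and $c'\ne e'$, the sum is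
$$2t_c(p)+1+\rho(c,c')+\rho(c,e')\ \ge\ 2t_c(p)+1+\rho(c',e')=2t_c(p)+2>2,$$
a contradiction. The case $c\ne e$, $c'=e'$ is symmetric. $\square$

## 5. The class $\mathcal U$ survives the attachment of chords

**Proposition 8.** If $X\in\mathcal U$ is complete, then $X^+$ is complete, $X^+\in\mathcal U$, and every bad pair of $X$ is joined by a segment in $X^+$.

**Proof.** The last statement is Lemma 6(d).

**Step 1: completeness.** It suffices to find a convergent subsequence of a given Cauchy sequence $(p_n)$. If infinitely many $p_n$ lie in $X$, or in one closed chord, we have it, since these are complete. Otherwise we may pass to a subsequence lying in pairwise distinct open chords. If $\rho^+(p_n,p_m)<1$ with $n\ne m$, then this distance is the length of a route $(c,c')$, so $\rho^+(p_n,X)\le t_c(p_n)\le\rho^+(p_n,p_m)$. Hence $\rho^+(p_n,X)\to0$. Choose $x_n\in X$ with $\rho^+(p_n,x_n)\to0$. Then $(x_n)$ is Cauchy, converges in $X$, and $(p_n)$ has the same limit.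

**Step 2: (U1).** We need a segment between $p,q$ with $R=\rho^+(p,q)\in(0,1)$; here $d^+(p,q)=R$. If $p,q$ lie in the same open chord, use the chord. Otherwise $R=\ell(c,c')$ for some route. Since $\rho(c,c')\le R<1$, either $c=c'$ or $c,c'$ are joined by a segment in $X$. Its union with the chord pieces from $p$ to $c$ and from $c'$ to $q$ is a segment by Lemma 3(b).

**Step 3: setting up (U2).** We must show that intermediate points are determined. Let $R=\rho^+(p,q)\le1$, $0<t<R$, $\rho^+(p,m)=t$, $\rho^+(m,q)=R-t$. Both $t$ and $R-t$ are $<1$, so they are the $d^+$-distances. Thus $d^+(p,q)\le R=\rho^+(p,q)\le d^+(p,q)$, and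
$$d^+(p,m)=t,\qquad d^+(m,q)=R-t,\qquad d^+(p,q)=R\le1. \tag{2}$$
We show that $p,q,t$ determine $m$.

**Step 4: (U2) when $p,q$ are in the same open chord $C$.** The aim is to see that $m\in C$. If $m\notin C$, Lemma 6(c) gives ends $c,c'$ of $C$ with
$$R=t_c(p)+d^+(c,m)+d^+(m,c')+t_{c'}(q)\ge t_c(p)+\rho(c,c')+t_{c'}(q).$$
If $c=c'$, the right side exceeds $|t_c(p)-t_c(q)|=R$. If $c\ne c'$, it exceeds $1\ge R$. Both are contradictions. So $m\in C$, and in an interval the distances $t$ and $R-t$ to the two points $p,q$ at distance $R$ determine $m$.

**Step 5: (U2) when $p,q$ are not in the same open chord.** The aim is to list the possible positions of $m$. By Lemma 6(b) some route has length $R\le 1$, and by Lemma 7 it is the only route of length $\le1$. Call it $(a,a')$. There are four possibilities.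

1. *$m\in X$.* There are $c\in A(p)$, $c'\in A(q)$ with $t=t_c(p)+\rho(c,m)$ and $R-t=\rho(m,c')+t_{c'}(q)$. Adding, $R\ge\ell(c,c')\ge R$. So $(c,c')=(a,a')$ and equality holds, which means $\rho(a,m)=t-t_a(p)$ and $\rho(m,a')=R-t-t_{a'}(q)$, with sum $\rho(a,a')$. In particular $t_a(p)\le t\le R-t_{a'}(q)$.

2. *$m$ in an open chord containing neither $p$ nor $q$.* By Lemma 6(c), for ends $c_1,c_2$ of that chord, $R=d^+(p,c_1)+t_{c_1}(m)+t_{c_2}(m)+d^+(c_2,q)$. If $c_1=c_2$, then $R\ge2t_{c_1}(m)+d^+(p,q)>R$, a contradiction. So $c_1\ne c_2$ and $R=1+d^+(p,c_1)+d^+(c_2,q)\le1$. Hence $p=c_1$ and $q=c_2$. So $\{p,q\}$ is a bad pair of $X$, and $m$ is the point of its chord with $t_p(m)=t$.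

3. *$m$ in the open chord containing $p$.* For an end $c$ of it, $R=|t_c(p)-t_c(m)|+t_c(m)+d^+(c,q)$. If $t_c(m)>t_c(p)$, the right side is $2t_c(m)-t_c(p)+d^+(c,q)>t_c(p)+d^+(c,q)\ge R$, a contradiction. Since $m\neq p$, we get $t_c(m)<t_c(p)$ and $R=t_c(p)+d^+(c,q)$. This is the length of a route starting with $c$, so $c=a$. Hence $t_a(m)=t_a(p)-t$, and $t<t_a(p)$.

4. *$m$ in the open chord containing $q$.* Symmetrically, $t_{a'}(m)=t_{a'}(q)-(R-t)$, and $t>R-t_{a'}(q)$.

**Step 6: no two possibilities compete.** Suppose first that $\{p,q\}$ is a bad pair of $X$. Then possibility 1 is excluded by badness, as $m\ne p,q$, and 3, 4 are excluded since $p,q\in X$. So $m$ is the point in 2. Now suppose $\{p,q\}$ is not a bad pair. Then only 1, 3, 4 can occur, and they require the disjoint ranges $t_a(p)\le t\le R-t_{a'}(q)$, $t<t_a(p)$ and $t>R-t_{a'}(q)$; the last two are disjoint because $t_a(p)+t_{a'}(q)\le R$. In 3 and 4 the formula determines $m$. In 1, $m=a$ if $t=t_a(p)$, $m=a'$ if $t=R-t_{a'}(q)$, and otherwise $m$ is determined by (U2) in $X$ for the pair $a,a'$. $\square$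

## 6. Completion can destroy uniqueness; gates

One is tempted to iterate now, completing the union at limit stages. The trouble is that (U1) and (U2) alone do not pass to completions. Take the unit $2$-sphere with angular distance divided by $\pi$, and let $X_n$ be the closed cap of angular radius $\frac\pi2-\frac1n$ about a pole $N$ ($n\ge1$).

Each $X_n$ is a complete member of $\mathcal U$. Indeed, points of the cap are the unit vectors $x$ with $\langle x,N\rangle\ge k$ for some $k>0$. A point of the short great arc from $x$ to $y$ is $(\alpha x+\beta y)/|\alpha x+\beta y|$ with $\alpha,\beta\ge0$ not both zero, and since $|\alpha x+\beta y|\le\alpha+\beta$, it is again in the cap. All angular distances in the cap are $<\pi$, and for angular distances $<\pi$ equality in the triangle inequality forces the middle point onto the short great arc. But the union of the $X_n$ is the open hemisphere and its completion is the closed hemisphere. There antipodal boundary points have distance $1$ and infinitely many segments join them.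

What distinguishes our chains from the caps is the way in which the larger space hangs on the smaller one: a chord meets $X$ only at its two ends, so near $X$ every path into $X$ goes through a definite point of $X$. We make this an axiom.

**Definition.** Let $X\subset X'$ be metric spaces with distances $\le1$, $X$ carrying the restricted metric $\rho$. Put $\delta_X(x)=\rho(x,X)$ and $N_X=\{x\in X':\delta_X(x)<1/8\}$. We say that *(G) holds for $X\subset X'$* if for each $x\in N_X$ there is a point $\pi(x)\in X$, the *gate* of $x$, with $\rho(x,\pi x)=\delta_X(x)$, such that for all $x,x'\in N_X$ with $\pi x\ne\pi x'$: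
$$S(x,x'):=\delta_X(x)+\rho(\pi x,\pi x')+\delta_X(x')<1\ \Longrightarrow\ \rho(x,x')=S(x,x'). \tag{3}$$

For a small example, let $X=[0,\frac12]$ and let $X'$ be $X$ with whiskers of length $\frac14$ attached at $0$ and at $\frac12$, with path length as metric. The gate of a whisker point is the foot of the whisker, and for points on different whiskers, $\rho=S$ always. So (G) holds. On the other hand, (G) fails for $[0,\frac12]\times\{0\}$ inside the Euclidean square $[0,\frac12]^2$: the points $(0,s)$ and $(u,s)$ with small $s,u>0$ have nearest points $(0,0)\ne(u,0)$ and $S=2s+u<1$, but distance $u$. The caps fail for the same reason: two points just outside $X_n$, at equal distance $\delta>0$ from it and with slightly different longitudes, have different nearest points and distance close to $0$, while $S\ge2\delta$.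

If $x\in X$, then $\delta_X(x)=0$ and $\pi(x)=x$. In the proofs we use the inequality
$$S(x,x')\le\rho(x,x')+2\delta_X(x)+2\delta_X(x'), \tag{4}$$
which follows from $\rho(\pi x,\pi x')\le\delta_X(x)+\rho(x,x')+\delta_X(x')$. The constant $1/8$ is chosen so that it leaves enough room below $1$.

**Lemma 9.** Suppose (G) holds for $X\subset X'$.

(G1) $\pi x$ is the unique nearest point of $X$ to $x\in N_X$.

(G2) If $x,x'\in N_X$ and $\rho(x,x')<1/4$, then $\pi x=\pi x'$ or $\rho(x,x')=S(x,x')$. Hence $\rho(\pi x,\pi x')\le\rho(x,x')$ for such $x,x'$, and $\pi$ is continuous on $N_X$. If $x,x'\in N_X$ and $\rho(x,x')<\delta_X(x)+\delta_X(x')$, then $\pi x=\pi x'$.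

(G3) Let $X\subset X'\subset X''$, where now (G) is assumed for $X'\subset X''$, with gate map $\pi'$. If $x\in X''$, $\delta_X(x)<1/8$ and $x'=\pi'x$, then
$$\delta_X(x)=\delta_{X'}(x)+\delta_X(x'), \tag{5}$$
and in particular $\delta_X(x')<1/8$. If (G) also holds for $X\subset X'$, with gate map $\pi$, then (G) holds for $X\subset X''$ with gate map $\pi\pi'$.

**Proof.** (G1) Let $y\in X$, $\rho(x,y)=\delta_X(x)$ and $y\ne\pi x$. Since $\pi y=y$, we have $S(x,y)=\delta_X(x)+\rho(\pi x,y)\le3\delta_X(x)<1$. By (3), $\rho(x,y)=\delta_X(x)+\rho(\pi x,y)>\delta_X(x)$, a contradiction.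

(G2) By (4), $S(x,x')<\frac14+\frac48<1$, so (3) applies if $\pi x\ne\pi x'$, and then $\rho(\pi x,\pi x')\le S(x,x')=\rho(x,x')$. For the last statement, $\delta_X(x)+\delta_X(x')<\frac14$, so the first statement applies, and $\rho(x,x')=S(x,x')\ge\delta_X(x)+\delta_X(x')$ is excluded.

(G3) *Formula (5).* First, $\delta_{X'}(x)\le\delta_X(x)<1/8$, so $x'$ is defined. We compare distances from $x$ and from $x'$ to points $z\in X$. If $\rho(x,z)<1/8$, then (G2) for $X'\subset X''$ and the points $x,z$ (with $\pi'z=z$) gives
$$\rho(x,z)=\delta_{X'}(x)+\rho(x',z),$$
trivially if $x'=z$. If $\rho(x,z)\ge1/8$, then $\rho(x',z)\ge\frac18-\delta_{X'}(x)>\delta_X(x)-\delta_{X'}(x)$. Points $z$ of the first kind exist, and the infimum of $\rho(x',z)$ over them is $\delta_X(x)-\delta_{X'}(x)$; the others do not lower it. So $\delta_X(x')=\delta_X(x)-\delta_{X'}(x)$.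

*Gates for $X\subset X''$.* We have $\rho(x,\pi x')\le\delta_{X'}(x)+\delta_X(x')=\delta_X(x)$, so $\pi x'$ is a nearest point of $X$. To check (3), let $\delta_X(x_i)<1/8$, $x_i'=\pi'x_i$ for $i=1,2$, $\pi x_1'\ne\pi x_2'$ and, using (5),
$$S=\delta_{X'}(x_1)+\big[\delta_X(x_1')+\rho(\pi x_1',\pi x_2')+\delta_X(x_2')\big]+\delta_{X'}(x_2)<1.$$
The bracket is $<1$, so by (G) for $X\subset X'$ it equals $\rho(x_1',x_2')$. Since $\pi x'_1\ne\pi x_2'$, also $x_1'\ne x_2'$. So $S=\delta_{X'}(x_1)+\rho(x_1',x_2')+\delta_{X'}(x_2)<1$, and by (G) for $X'\subset X''$ it equals $\rho(x_1,x_2)$. $\square$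

By (G1) a gate is determined by $x$ and $X$ alone. So whenever (G) holds for $X\subset X'$, $X'\subset X''$ and $X\subset X''$, the gate map of $X\subset X''$ is $\pi\pi'$.

**Lemma 10.** If $X\in\mathcal U$ is complete, (G) holds for $X\subset X^+$; if $p$ is in an open chord and $t_a(p)<1/8$ for an end $a$, then $\pi(p)=a$.

**Proof.** For $p$ in an open chord with ends $a,b$, Lemma 6 gives $\rho^+(p,X)=\min(t_a(p),t_b(p))$. If this is $t_a(p)<1/8$, then $a$ is a nearest point, and we put $\pi p=a$. To check (3), let $\pi p=c\ne c'=\pi p'$ and $S=\delta_X(p)+\rho(c,c')+\delta_X(p')<1$. If $p,p'$ were in the same open chord, $c,c'$ would be its two ends and $S>1$. So $S=\ell(c,c')$ is the length of a route. By Lemma 7 it is the only route of length $\le1$, so $d^+(p,p')=S$ by Lemma 6(b), and $\rho^+(p,p')=S$. $\square$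

## 7. Passing to the completion of a gated chain

**Proposition 11.** Let $\lambda$ be a limit ordinal and $(X_\alpha)_{\alpha<\lambda}$ an increasing chain of complete members of $\mathcal U$ with (G) for $X_\alpha\subset X_\beta$ whenever $\alpha<\beta<\lambda$. Let $U=\bigcup_{\alpha<\lambda}X_\alpha$ and let $Z$ be the completion of $U$. Then $Z\in\mathcal U$, and (G) holds for each $X_\alpha\subset Z$.

**Proof.** Write $\delta_\alpha,\pi_\alpha$ for $\delta_{X_\alpha}$ and its gate map. We know $U\in\mathcal U$. Moreover (G) holds for $X_\alpha\subset U$: two points of $U$ lie in a common $X_\beta$, and by (G1) the gates do not depend on the choice of $\beta$.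

**Step 1: gates for points of $Z$.** Fix $\alpha$ and let $z\in Z$ with $\delta_\alpha(z)<1/8$. If $\delta_\alpha(z)=0$, then $z\in X_\alpha$, because $X_\alpha$ is complete, hence closed; put $\pi_\alpha z=z$ and $u_k=z$ for all $k$. If $\delta_\alpha(z)>0$, choose $u_k\in U$ with $u_k\to z$. The function $\delta_\alpha$ is $1$-Lipschitz, so $\delta_\alpha(u_k)\to\delta_\alpha(z)>0$. For large $k,l$ therefore $\delta_\alpha(u_k),\delta_\alpha(u_l)<1/8$ and $\rho(u_k,u_l)<\delta_\alpha(u_k)+\delta_\alpha(u_l)$, so $\pi_\alpha u_k=\pi_\alpha u_l$ by (G2). Let $\pi_\alpha z$ be this eventually constant value. Then $\rho(z,\pi_\alpha z)=\lim\delta_\alpha(u_k)=\delta_\alpha(z)$.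

To check (3), let $\pi_\alpha z\ne\pi_\alpha z'$ and $S(z,z')<1$, with approximating sequences $u_k,u_k'$ as above. Eventually their gates are $\pi_\alpha z$ and $\pi_\alpha z'$, and $S(u_k,u_k')\to S(z,z')<1$. So eventually $\rho(u_k,u_k')=S(u_k,u_k')$, and in the limit $\rho(z,z')=S(z,z')$.

We now have (G) for all inclusions among the $X_\alpha$ and $Z$. For every $z\in Z$, $\delta_\alpha(z)$ is nonincreasing in $\alpha$, with infimum $0$ because $U$ is dense; it is eventually $0$ if $z\in U$.

**Step 2: a new point is joined to its gates by segments.** This prepares (U1). Let $z\in Z\setminus U$ and $\delta_{\alpha_0}(z)<1/8$. Choose $\alpha_0<\alpha_1<\cdots$ with $\delta_{\alpha_n}(z)\to0$ and put $g_n=\pi_{\alpha_n}z$. Apply (G3) to $X_{\alpha_n}\subset X_{\alpha_{n+1}}\subset Z$: we get $\pi_{\alpha_n}g_{n+1}=g_n$ and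
$$\delta_{\alpha_n}(z)=\delta_{\alpha_{n+1}}(z)+\rho(g_{n+1},g_n).$$
In particular $\rho(g_n,g_{n+1})<1/8$, so $g_n,g_{n+1}$ coincide or are joined by a segment in $X_{\alpha_{n+1}}$. The total length of these segments is $L=\sum_n\rho(g_n,g_{n+1})=\delta_{\alpha_0}(z)=\rho(g_0,z)$, since the sum telescopes and $\delta_{\alpha_n}(z)\to0$. A point on the segment from $g_n$ to $g_{n+1}$ has distance at most $\rho(z,g_n)+\rho(g_n,g_{n+1})\le2\delta_{\alpha_n}(z)$ from $z$. So the concatenation is a $1$-Lipschitz map on $[0,L)$ that tends to $z$ at $L$. Extended by $z$ it is $1$-Lipschitz on $[0,L]$ with ends at distance $L$, hence a segment by Lemma 3(a).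

**Step 3: (U1) for $Z$.** Let $R=\rho(z,z')\in(0,1)$. Choose $\alpha$ so large that $\delta=\delta_\alpha(z)$ and $\delta'=\delta_\alpha(z')$ are $<1/8$, $\delta+\delta'<R$, $R+2\delta+2\delta'<1$, with $\delta=0$ if $z\in U$ and $\delta'=0$ if $z'\in U$. Let $g,g'$ be the gates in $X_\alpha$. Then $\rho(g,g')\ge R-\delta-\delta'>0$, and $S(z,z')<1$ by (4). So (G) gives $R=\delta+\rho(g,g')+\delta'$. Here $0<\rho(g,g')<1$, so $g,g'$ are joined by a segment in $X_\alpha$. The points $z,g$ coincide or are joined by a segment by Step 2, and likewise $g',z'$. The concatenation is a segment by Lemma 3(b).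

**Step 4: (U2) for $Z$.** The aim is to show that intermediate points lie in some $X_\alpha$, where (U2) is known. Let $R=\rho(z,z')\le1$, $0<t<R$, and let each of $m=p$ and $m=q$ satisfy $\rho(z,m)=t$, $\rho(m,z')=R-t$. Since $t<1$ and $R-t<1$, we can choose $\alpha$ such that the maximum $\eta$ of $\delta_\alpha$ at $z,z',p,q$ satisfies
$$\eta<\tfrac18,\qquad 4\eta<\min(1-t,\,1-R+t),\qquad 2\eta<\min(t,R-t).$$
Let $g_z,g_{z'},g_p$ be the gates in $X_\alpha$. Then $\rho(g_z,g_p)\ge t-2\eta>0$ and, by (4), $S(z,p)\le t+4\eta<1$. Likewise $\rho(g_p,g_{z'})\ge R-t-2\eta>0$ and $S(p,z')\le R-t+4\eta<1$. Hence by (G)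
$$t=\delta_\alpha(z)+\rho(g_z,g_p)+\delta_\alpha(p),\qquad R-t=\delta_\alpha(p)+\rho(g_p,g_{z'})+\delta_\alpha(z'). \tag{6}$$
Add these and use $R\le\delta_\alpha(z)+\rho(g_z,g_{z'})+\delta_\alpha(z')$:
$$2\delta_\alpha(p)+\rho(g_z,g_p)+\rho(g_p,g_{z'})\le\rho(g_z,g_{z'})\le\rho(g_z,g_p)+\rho(g_p,g_{z'}).$$
So $\delta_\alpha(p)=0$, $p=g_p\in X_\alpha$, and $\rho(g_z,p)=t-\delta_\alpha(z)>0$, $\rho(p,g_{z'})=R-t-\delta_\alpha(z')>0$, with sum $\rho(g_z,g_{z'})$. The same holds for $q$, with the same numbers. By (U2) in $X_\alpha$, $p=q$. $\square$

## 8. Iterating $\omega_1$ times

Let $(Y,\sigma)$ be as in Theorem 1 with $r=2$. Put $X_0=(Y,\rho_0)$, $X_{\alpha+1}=X_\alpha^+$, and for a limit ordinal $\lambda\le\omega_1$ let $X_\lambda$ be the completion of $\bigcup_{\alpha<\lambda}X_\alpha$. By induction on $\beta\le\omega_1$, $X_\beta$ is complete, lies in $\mathcal U$, and (G) holds for $X_\alpha\subset X_\beta$ for all $\alpha<\beta$. For $\beta=0$ this is Lemma 5. For $\beta=\gamma+1$ use Proposition 8, Lemma 10 for $X_\gamma\subset X_{\gamma+1}$, and (G3) for $X_\alpha\subset X_\gamma\subset X_{\gamma+1}$. At limits use Proposition 11.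

Would $\omega$ steps do? For the circle of length $4$ they do not, and one can see a bad pair of $X_\omega$ explicitly. Use arc positions in $[0,4)$, and let $g_0$ be the point at $0$, $w$ the point at $2$, and $b_n$ the point at $\frac32-2^{-n-2}$; put $\tau_n=2^{-n-5}$. Given $g_n\in X_n$, let $g_{n+1}\in X_{n+1}$ be the point at distance $\tau_n$ from $g_n$ on the chord from $g_n$ to $b_n$. This chord exists because, by induction,
$$\{g_n,y\}\text{ is a bad pair of }X_n\text{ for }y=w\text{ and for }y=b_m,\ m\ge n.$$
For $n=0$ this says that the arc distances from $0$ to $w$ and to $b_m$ exceed $1$. For the step, let $y=w$ or $y=b_m$ with $m>n$. Then $\rho_0(b_n,y)>\tau_n$, because $b_m$ is at arc distance at least $2^{-n-3}$ from $b_n$ and $w$ is at arc distance more than $\frac12$ from it. By Lemma 6(b), in $X_{n+1}$,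
$$d^+(g_{n+1},y)=\min\big(\tau_n+1,\ (1-\tau_n)+\rho_0(b_n,y)\big)>1.$$
So $g_{n+1},y$ have distance $1$, and an intermediate point $m'$ with distances adding to $1$, both of them $<1$ and hence $d^+$-distances, would give $d^+(g_{n+1},y)\le1$. The pair is bad.

Since $\sum\tau_n<\infty$, the $g_n$ converge to some $z\in X_\omega$, and $\rho(z,w)=\lim\rho(g_n,w)=1$. By Lemma 10, $\delta_{X_n}(g_{n+1})=\tau_n$. Since $\rho(g_n,g_{n+k+1})\le\sum_{j\ge n}\tau_j=2^{-n-4}<\frac18$, formula (5) for $X_n\subset X_{n+k}\subset X_{n+k+1}$ and $x=g_{n+k+1}$, whose gate in $X_{n+k}$ is $g_{n+k}$, gives inductively $\delta_{X_n}(g_{n+k+1})=\tau_n+\dots+\tau_{n+k}$. In the limit $\delta_{X_n}(z)=2^{-n-4}\ge\rho(z,g_n)$. So $z$ lies in no $X_n$, and $g_n$ is its gate in $X_n$. If some $m\ne z,w$ had $\rho(z,m)+\rho(m,w)=1$, then (6) and the lines after it, with $z'=w$ and a large finite $\alpha=n$, would give $\rho(g_n,w)=1-\delta_{X_n}(z)<1$. But $\rho(g_n,w)=1$. Hence $\{z,w\}$ is a bad pair of $X_\omega$. Completion has created a new point and with it a new bad pair, so we must go on. At $\omega_1$ completion creates nothing: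

**Proposition 12.** $X:=X_{\omega_1}$ equals $\bigcup_{\alpha<\omega_1}X_\alpha$, and its metric is SC, of diameter $\le1$. It contains $(Y,\rho_0)$ isometrically.

**Proof.** A Cauchy sequence in $\bigcup_{\alpha<\omega_1}X_\alpha$ has only countably many terms, and a countable set of countable ordinals is bounded in $\omega_1$. So the sequence lies in some $X_\alpha$, $\alpha<\omega_1$, and converges there. The union is therefore complete, and equals $X$. We know that $X$ is complete and in $\mathcal U$. Any two distinct points of $X$ lie in some $X_\alpha$ with $\alpha<\omega_1$. If they form a bad pair of $X_\alpha$, they are joined by a segment in $X_{\alpha+1}\subset X$ by Proposition 8; otherwise they are joined by a segment in $X_\alpha$. So $X$ has no bad pairs, and by Section 3 its metric is SC. $\square$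

If $Y$ is the circle of length $4$, the diameter is exactly $1$, since $\rho_0$ takes the value $1$.

## 9. The retraction onto $Y$

The obvious way to extend $\mathrm{id}_Y$ is to choose, for a chord with ends $a,b$, a path $\gamma$ in $Y$ from $f(a)$ to $f(b)$, and to send the point at distance $t$ from $a$ to $\gamma(t)$.

For the circle of length $4$ this works. Let $\gamma$ run at constant speed along a shortest arc. All arc distances are $\le2$, so the speed is $\le2$. By induction each $f_\beta:X_\beta\to(Y,\sigma)$ is $2$-Lipschitz. For $\rho_0=\min(1,\sigma)$ this holds since $\sigma=\rho_0$ when $\sigma<1$ and $\sigma\le2=2\rho_0$ otherwise. At successors, $f_{\beta+1}$ is $2$-Lipschitz on each piece, hence with respect to $d^+$, and hence with respect to $\rho^+=\min(1,d^+)$ because $\sigma\le 2$. At limits a $2$-Lipschitz map into a complete space extends to the completion. So for Corollary 2 alone one could stop here.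

For general $Y$ there is no such bound, and the recipe fails already at the first step. Take $Y=\mathbb R$ with $\sigma(x,y)=|x-y|$. The pairs $\{0,n\}$, $n\ge2$, are bad for $\rho_0$. With $\gamma(t)=nt$ on the chord from $0$ to $n$, the points $p_n$ at distance $\frac1n$ from $0$ on these chords converge to $0$, but all of them are sent to $1$. The cure is to let the map be constant near both ends of every chord. Then near $X_\beta$ the new map is the old map composed with the gate, and the gate is continuous no matter how wild the paths $\gamma$ are. This property is also what carries us through limit stages.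

**Proposition 13.** There are continuous maps $f_\beta:X_\beta\to Y$ ($\beta\le\omega_1$), each extending all earlier ones, with $f_0=\mathrm{id}_Y$ and
$$f_\beta=f_\alpha\circ\pi_\alpha\quad\text{on }\{x\in X_\beta:\delta_\alpha(x)<1/8\}\qquad(\alpha<\beta). \tag{H}$$

**Proof.** As before, $\delta_\alpha,\pi_\alpha$ belong to $X_\alpha$. We use induction on $\beta$.

**Step 1: successors, definition and continuity.** Given $f_\beta$, we define $f_{\beta+1}$ to be $f_\beta$ on $X_\beta$. For each bad pair of $X_\beta$ choose an order $(a,b)$ and a path $\gamma:[0,1]\to Y$ from $f_\beta(a)$ to $f_\beta(b)$, and on its chord put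
$$f_{\beta+1}=\begin{cases}f_\beta(a)& t_a\le\frac13,\\ \gamma(3t_a-1)&\frac13\le t_a\le\frac23,\\ f_\beta(b)& t_a\ge\frac23.\end{cases}$$
By Lemma 10, $f_{\beta+1}=f_\beta\circ\pi_\beta$ on the open set $\{\delta_\beta<1/8\}$, and $\pi_\beta$ is continuous there by (G2). So $f_{\beta+1}$ is continuous on this set. It is also continuous on each open chord, which carries the topology of an interval. Open chords are open in $X_{\beta+1}$: by Lemma 6(b), a point outside the open chord of $p$ has $d^+$-distance at least $\min(t_a(p),t_b(p))$ from $p$. These open sets cover $X_{\beta+1}$, so $f_{\beta+1}$ is continuous.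

**Step 2: successors, (H).** For the index $\beta$ this was just noted. Let $\alpha<\beta$ and $\delta_\alpha(x)<1/8$. Then $\delta_\beta(x)\le\delta_\alpha(x)<1/8$, and (G3) for $X_\alpha\subset X_\beta\subset X_{\beta+1}$ gives $\pi_\alpha x=\pi_\alpha\pi_\beta x$ and $\delta_\alpha(\pi_\beta x)<1/8$. Using (H) for $f_\beta$ at $\pi_\beta x$,
$$f_{\beta+1}(x)=f_\beta(\pi_\beta x)=f_\alpha(\pi_\alpha\pi_\beta x)=f_\alpha(\pi_\alpha x).$$

**Step 3: limits.** Let $\lambda\le\omega_1$ be a limit ordinal. Here we read (H) as a definition: for $z\in X_\lambda$ choose $\alpha<\lambda$ with $\delta_\alpha(z)<1/8$, which exists because the union of the earlier stages is dense, and put $f_\lambda(z)=f_\alpha(\pi_\alpha z)$. This does not depend on $\alpha$. Indeed, if $\alpha<\beta<\lambda$, then also $\delta_\beta(z)<1/8$, (G3) for $X_\alpha\subset X_\beta\subset X_\lambda$ gives $\pi_\alpha z=\pi_\alpha\pi_\beta z$ and $\delta_\alpha(\pi_\beta z)<1/8$, and (H) for $f_\beta$ gives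
$$f_\alpha(\pi_\alpha z)=f_\alpha(\pi_\alpha\pi_\beta z)=f_\beta(\pi_\beta z).$$
For $z\in X_\beta$ we may use the index $\beta$, where $\pi_\beta z=z$; so $f_\lambda$ extends $f_\beta$. By construction (H) holds. Finally $f_\lambda$ is continuous, since on each of the open sets $\{\delta_\alpha<1/8\}$, which cover $X_\lambda$, it is the continuous map $f_\alpha\circ\pi_\alpha$. $\square$

**Proof of Theorem 1.** By Proposition 12, $X=X_{\omega_1}$ has an SC metric of diameter $\le1$ and contains $(Y,\rho_0)$, which is homeomorphic to $(Y,\sigma)$ by Lemma 5. By Proposition 13, $f_{\omega_1}:X\to Y$ is continuous and is the identity on $Y$. So $Y$ is homeomorphic to a retract of $X$. $\square$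

With Section 2 this also proves Corollary 2: there is a non-contractible space with an SC metric.

## 10. Spheres, simplicial complexes, and the loss of local compactness

**Proposition 14.** For each $n\ge1$ there is an SC space having $S^n$ as a retract, so with $H_n\ne0$ and $\pi_n\ne0$.

**Proof.** Apply Theorem 1 to the round sphere $S^n$ with angular distance and $r=\pi$. It is compact and path-connected, and points at distance $<\pi$ are joined by a unique segment. If $i:S^n\to X$ is the inclusion and $f$ the retraction, then $f_*i_*=\mathrm{id}$ on $H_n(S^n)\neq0$ and on $\pi_n(S^n)\ne0$. $\square$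

**Proposition 15.** Every connected finite-dimensional simplicial complex $K$ (with the metric topology) is a retract of an SC space. Consequently every group is a retract of $\pi_1(X)$ for some SC space $X$.

**Proof.** Points of $K$ are functions $t\ge0$ on the vertex set with $\sum_vt_v=1$ whose support is a simplex; the metric topology is that of the $\ell^1$-norm. Let $n=\dim K$ and let $K'$ be the barycentric subdivision. The plan is to put on $K'$ a metric satisfying the hypotheses of Theorem 1.

**Step 1: $K'$ has the topology of $K$.** The canonical bijection $\theta:K'\to K$, $\theta(s)=\sum_\sigma s_\sigma b_\sigma$, where $b_\sigma$ is the barycenter of $\sigma$, is $1$-Lipschitz since $\|b_\sigma\|_1=1$. For the inverse, fix $x\in K$. If $\|y-x\|_1<\min\{x_v:x_v>0\}$, then the support of $y$ contains that of $x$, so $x,y$ lie in a common closed simplex. On closed simplices of a given dimension $\theta^{-1}$ is uniformly continuous with a modulus depending only on the dimension, as all such simplices are isometric by isometries respecting the subdivision. There are at most $n+1$ dimensions, so $\theta^{-1}$ is continuous at $x$.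

**Step 2: the metric.** $K'$ is a flag complex: finitely many simplices of $K$ that are pairwise comparable by inclusion form a chain, so vertices of $K'$ that are pairwise joined by edges span a simplex. Give $K'$ the all-right spherical metric $d$, in which each simplex is a regular spherical simplex of edge length $\pi/2$. By Bridson–Haefliger, *Metric Spaces of Non-Positive Curvature*, Thm I.7.19 (finitely many shapes), this is a complete geodesic space. By Gromov's theorem (loc. cit., Thm II.5.18: a finite-dimensional all-right spherical complex is CAT(1) if and only if it is flag) it is CAT(1). So points at distance $<\pi$ are joined by exactly one segment. In particular $(K',d)$ is path-connected.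

**Step 3: $d$ induces the metric topology of $K'$.** Describe points of $K'$ by $x=t/\|t\|_2$, so that simplices become all-right spherical simplices spanned by orthonormal vectors. Differences of two points have at most $N=2(n+1)$ nonzero coordinates, so on them $\|\cdot\|_2\le\|\cdot\|_1\le\sqrt N\|\cdot\|_2$; also $\|t\|_2\ge1/\sqrt{n+1}$ and $\|x\|_1\ge1$. For any norm, $\big\|\frac u{\|u\|}-\frac{u'}{\|u'\|}\big\|\le\frac{2\|u-u'\|}{\|u\|}$. So $t\mapsto x$ and its inverse $x\mapsto x/\|x\|_1$ are continuous for these norms, and the metric topology is that of $\|x-y\|_2$. Now $d(x,y)$ is the infimum of the lengths of strings of points with consecutive points in a common simplex, each step being measured by its angle. Angles are at least chordal distances, so $d(x,y)\ge\|x-y\|_2$. Conversely, if $\|x-y\|_2<\min\{x_v:x_v>0\}$, then $x,y$ lie in a common simplex, and $d(x,y)\le2\arcsin(\|x-y\|_2/2)$. So $d$ and $\|\cdot\|_2$ induce the same topology.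

Theorem 1 with $r=\pi$ gives the first claim. For the second, take for $K$ a triangulated connected $2$-complex with the given fundamental group. The metric and the weak topology on $K$ have the same homotopy type (Dowker, *Topology of metric complexes*, Amer. J. Math. 74 (1952)), so the group is $\pi_1(Y)$ for $Y=K$ with the metric topology, and $Y\hookrightarrow X\to Y$ induces the identity on $\pi_1(Y)$. $\square$

By Proposition 4 none of the non-contractible spaces obtained here is locally compact. Thus Borsuk's result extends to locally compact spaces but fails for complete ones in general, even with diameter $1$. In the space $X$ built from the circle of length $4$ one sees directly how contraction along segments breaks. Let $o$ and $x$ be points of the circle at arc distance $\frac32$, and let $x_n\to x$ be distinct points of the circle at arc distance $>1$ from $o$. The pairs $\{o,x_n\}$ are bad in $X_0$, so the segment of $X$ from $o$ to $x_n$ is a chord of $X_1$. The point $H(x_n,\frac12)$ is its midpoint. By Lemma 6(b) midpoints of different chords have $d^+\ge\frac12+\frac12$, so they are at distance exactly $1$ in $X_1$, hence in $X$. The sequence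 $H(x_n,\frac12)$ has no convergent subsequence, and $H$ is discontinuous at $(x,\frac12)$.

**Proposition 16.** The space $X$ built from the circle of length $4$ is not separable.

**Proof.** A point of the circle carries uncountably many chords of $X_1$, one to each point at arc distance $>1$, and by the computation just made their midpoints are pairwise at distance $1$. $\square$

The construction therefore says nothing about separable spaces, and these notes make no claim about whether a separable non-contractible example exists.
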